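\title{Uniqueness of bounded energy solutions of the hyperbolic Cahn--Hilliard equation in three dimensions}

\begin{abstract}
We consider the hyperbolic relaxation $\beta u_{tt}+u_t+\Delta^2u-\Delta(u^3-u)=0$ of the Cahn--Hilliard equation in a bounded smooth domain of $\mathbb R^3$, with boundary conditions $\partial_\nu u=\partial_\nu\Delta u=0$, and prove that weak solutions with $u\in L^\infty(0,T;H^1)$ and $u_t\in L^\infty(0,T;H^{-1})$ are determined by their initial data. No energy inequality is assumed. The equation is rewritten as a Schr\"odinger equation with a cubic source. A bilinear virial (interaction Morawetz) estimate, with a weight adapted to the Neumann boundary by reflection, gives a bilinear $L^2$ estimate at frequency $N$ on time intervals of length $1/N$. At $H^1$ regularity its use costs one logarithm of the frequency, which a Yudovich-type argument absorbs. We also obtain H\"older stability in a weaker norm, the energy identity, strong continuity in time and continuous dependence on the data.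
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The equation and its energy class}

Let $\Omega\subset\mathbb R^3$ be a bounded domain with smooth boundary $\Gamma$ and outward unit normal $\nu$. Given $\beta>0$, $\alpha\in\mathbb R$ and $f:\mathbb R\to\mathbb R$, we look for a real function $u$ on $\Omega\times(0,T)$ with
\begin{equation}\label{eq:main}
\beta\,\partial_t^2u+\alpha\,\partial_tu+\Delta^2u-\Delta f(u)=0\quad\text{in }\Omega\times(0,T),
\end{equation}
\begin{equation}\label{eq:bc}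
\partial_\nu u=\partial_\nu\Delta u=0\ \text{ on }\Gamma,\qquad u|_{t=0}=u_0,\qquad \partial_tu|_{t=0}=u_1 .
\end{equation}
The case we have in mind, and call the \emph{Cahn--Hilliard case}, is
\[
\alpha=1,\qquad f(s)=s^3-s=F'(s),\qquad F(s)=\tfrac14s^4-\tfrac12s^2 ;
\]
then \eqref{eq:main} is the hyperbolic relaxation of the Cahn--Hilliard equation $\partial_tu+\Delta^2u-\Delta f(u)=0$. In general we assume
\begin{equation}\label{eq:f}
|f(a)-f(b)|\le c_f\,(1+a^2+b^2)\,|a-b|\qquad(a,b\in\mathbb R).
\end{equation}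
In the Cahn--Hilliard case this holds with $c_f=\frac32$, because $f(a)-f(b)=(a-b)(a^2+ab+b^2-1)$ and $0\le a^2+ab+b^2\le\frac32(a^2+b^2)$. The freedom in $\alpha$ costs nothing, and the value $\alpha=-1$, which appears when time is reversed, is needed in Section~\ref{sec:energy}.

We write $\|\cdot\|$ for the norm of $L^2(\Omega)$ and $(g,h)=\int_\Omega g\bar h$. The space $H^{-1}$ is the dual of $H^1=H^1(\Omega)$, and $V'$ is the dual of
\[
V=\{\varphi\in H^3(\Omega):\ \partial_\nu\varphi=0\text{ on }\Gamma\}.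
\]
The duality pairing $\langle\cdot,\cdot\rangle$ extends the $L^2$ inner product, and $\langle g\rangle=|\Omega|^{-1}\langle g,1\rangle$ is the spatial average. Finally $A=-\Delta$ is the Neumann Laplacian and $B=1+A$.

The solution class is dictated by the energy. Take a smooth solution in the Cahn--Hilliard case. Integrating \eqref{eq:main} over $\Omega$ gives $\beta\langle u\rangle''+\langle u\rangle'=0$, that is,
\[
\langle u(t)\rangle=\langle u_0\rangle e^{-t/\beta}+\langle\beta u_1+u_0\rangle(1-e^{-t/\beta}),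
\]
so mass is not conserved, but it is explicit. Multiplying \eqref{eq:main} by $A^{-1}(\partial_tu-\langle\partial_tu\rangle)$ gives the balance law \eqref{eq:energy} below, which bounds $u$ in $H^1$ and $\partial_tu$ in $H^{-1}$.

\begin{definition}\label{def:bes}
Let $T>0$ and $(u_0,u_1)\in H^1\times H^{-1}$. A \emph{bounded energy solution} of \eqref{eq:main}--\eqref{eq:bc} on $(0,T)$ is a function $u$ such that
\begin{itemize}
\item[(i)] $u\in L^\infty(0,T;H^1)$ and $\partial_tu\in L^\infty(0,T;H^{-1})$;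
\item[(ii)] for every $\varphi\in V$,
\[
\beta\frac{d^2}{dt^2}\langle u,\varphi\rangle+\alpha\frac{d}{dt}\langle u,\varphi\rangle-\int_\Omega\nabla u\cdot\nabla\Delta\varphi\,dx-\int_\Omega f(u)\,\Delta\varphi\,dx=0\quad\text{in }\mathcal D'(0,T);
\]
\item[(iii)] $u\in C([0,T];L^2)$ and $\partial_tu\in C([0,T];V')$, with $u(0)=u_0$ and $\partial_tu(0)=u_1$.
\end{itemize}
\end{definition}

Condition (ii) is what one obtains by multiplying \eqref{eq:main} by $\varphi$ and integrating by parts with $\partial_\nu u=\partial_\nu\Delta u=\partial_\nu\varphi=0$; it encodes the boundary conditions. Its last term makes sense because $H^1\subset L^6$ and $f$ grows at most cubically, so that $f(u)\in L^\infty(0,T;L^2)$. In the Cahn--Hilliard case, (i) says that the total free energy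
\[
\tfrac\beta2\|\partial_tu(t)\|_{H^{-1}}^2+\tfrac12\|\nabla u(t)\|^2+\int_\Omega F(u(t))\,dx
\]
belongs to $L^\infty(0,T)$. No energy inequality is imposed.

In the Cahn--Hilliard case it is known that bounded energy solutions exist for all data and all $T>0$, by a standard Galerkin scheme, and that in two space dimensions they are unique. Their uniqueness in three space dimensions is posed as an open problem in \cite{Lecture}: \emph{for every bounded smooth $\Omega\subset\mathbb R^3$, every $\beta>0$, $T>0$ and $(u_0,u_1)\in H^1\times H^{-1}$, do any two bounded energy solutions on $(0,T)$ with the same data coincide?}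

\subsection{Results}

The answer is yes.

\begin{theorem}[Uniqueness]\label{thm:A}
Let $\Omega\subset\mathbb R^3$ be a bounded smooth domain, $\beta>0$, $\alpha\in\mathbb R$, $T>0$, let $f$ satisfy \eqref{eq:f}, and let $(u_0,u_1)\in H^1\times H^{-1}$. Any two bounded energy solutions on $(0,T)$ with data $(u_0,u_1)$ coincide.
\end{theorem}

The proof is quantitative.

\begin{theorem}[H\"older stability]\label{thm:B}
In the setting of Theorem~\ref{thm:A}, let $u,\tilde u$ be bounded energy solutions on $(0,T)$, possibly with different data, such that the norms of $u,\tilde u$ in $L^\infty(0,T;H^1)$ and of $\partial_tu,\partial_t\tilde u$ in $L^\infty(0,T;H^{-1})$ are at most $K_0$. Put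
\[
\mathfrak d(t)^2=\|(u-\tilde u)(t)\|^2+\beta\,\|B^{-1}\partial_t(u-\tilde u)(t)\|^2 .
\]
There are $C,\vartheta>0$, depending only on $\Omega,\beta,\alpha,c_f,|f(0)|,T,K_0$, such that $\mathfrak d(t)\le C\,\mathfrak d(0)^{\vartheta}$ for $0\le t\le T$.
\end{theorem}

Once uniqueness is known, the energy identity, which Definition~\ref{def:bes} does not assume, becomes a theorem. This last result is not needed for the question above.

\begin{theorem}[Energy identity and well-posedness]\label{thm:C}
In the Cahn--Hilliard case, every bounded energy solution lies in $C([0,T];H^1)$, with $\partial_tu\in C([0,T];H^{-1})$. With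
\[
\mathcal K=\tfrac\beta2\big\|A^{-1/2}(\partial_tu-\langle\partial_tu\rangle)\big\|^2,\qquad \mathcal E=\mathcal K+\tfrac12\|\nabla u\|^2+\int_\Omega F(u)\,dx,
\]
it satisfies, for $0\le t\le T$,
\begin{equation}\label{eq:energy}
\mathcal E(t)+\frac2\beta\int_0^t\mathcal K\,dt'=\mathcal E(0)+\int_0^t\langle\partial_tu\rangle\Big(\int_\Omega f(u)\,dx\Big)dt' .
\end{equation}
If $(u_0^n,u_1^n)\to(u_0,u_1)$ in $H^1\times H^{-1}$, then the corresponding solutions satisfy $(u^n,\partial_tu^n)\to(u,\partial_tu)$ in $C([0,T];H^1\times H^{-1})$.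
\end{theorem}

\subsection{What to expect, and the plan}

Two short computations locate the problem. First, let $Ae=\lambda e$, $\alpha=1$, $f=0$. Then $u=c(t)e$ solves \eqref{eq:main} when $\beta c''+c'+\lambda^2c=0$. For $\beta=0$ the mode decays like $e^{-\lambda^2t}$, and the equation smooths. For $\beta>0$ and $4\beta\lambda^2>1$ the characteristic roots are $(-1\pm i\sqrt{4\beta\lambda^2-1})/(2\beta)$: all high modes are damped at the same rate and oscillate with frequency about $\lambda/\sqrt\beta$. There is no smoothing. The principal part factors into two Schr\"odinger operators,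
\[
\beta\partial_t^2+\Delta^2=(\sqrt\beta\,\partial_t+i\Delta)(\sqrt\beta\,\partial_t-i\Delta),
\]
and the only linear effect left to exploit is dispersion. Second, on $\mathbb R^3$ the leading-order equation $\beta\partial_t^2u+\Delta^2u-\Delta u^3=0$ is invariant under $u\mapsto u_\mu=\mu\,u(\mu^2t,\mu x)$, and $\|\nabla u_\mu\|^2$ is $\mu$ times $\|\nabla u\|^2$. Concentrating a given nonlinear evolution at scale $1/\mu$ costs energy of order $\mu$, so under an energy bound the nonlinearity is weak at small scales, and one guesses uniqueness. To turn the guess into a proof, a dispersive gain must be established for an arbitrary solution, about which only (i) is known, and in a bounded domain, from which waves do not escape.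

After the tools of Section~\ref{sec:tools}, we rewrite \eqref{eq:main} in Section~\ref{sec:reduction} as a Schr\"odinger equation, reduce uniqueness to a space-time bound on the product of a solution with the difference of two solutions, and count what this bound requires: a bilinear estimate for the Neumann Schr\"odinger flow on short time intervals. That estimate comes from a virial identity on $\Omega\times\Omega$. Section~\ref{sec:model} proves the identity and carries out the argument in a half-space, where there are no error terms. Section~\ref{sec:virial} treats curved boundaries, and Section~\ref{sec:bilinear} deduces the bilinear estimates. Section~\ref{sec:product} sums them over frequencies and time intervals, Section~\ref{sec:unique} proves Theorems~\ref{thm:A} and~\ref{thm:B}, and Section~\ref{sec:energy} proves Theorem~\ref{thm:C}.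

\section{Spectral shells and weighted inequalities}\label{sec:tools}

In this section and in Sections~\ref{sec:model}--\ref{sec:bilinear}, functions may be complex valued and constants $C$ depend only on $\Omega$.

\subsection{Spectral shells}

Let $(e_j)_{j\ge1}$ be a real orthonormal basis of $L^2(\Omega)$ with $Ae_j=\lambda_je_j$, $0=\lambda_1<\lambda_2\le\cdots\to\infty$, $e_1=|\Omega|^{-1/2}$. Each $e_j$ is smooth on $\overline\Omega$ with $\partial_\nu e_j=0$. Put $b_j=1+\lambda_j$ and $\Lambda=B^{1/2}\ge1$. Functions of $B$ act on the coefficients $g_j=\langle g,e_j\rangle$, and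
\[
\|\varphi\|_{H^1}^2=\|\varphi\|^2+\|\nabla\varphi\|^2=\|\Lambda\varphi\|^2=\sum_jb_j|\varphi_j|^2,\qquad \|g\|_{H^{-1}}^2=\|\Lambda^{-1}g\|^2=\sum_jb_j^{-1}|g_j|^2 .
\]
Green's formula reads $\int_\Omega\varphi\,Ag=\int_\Omega\nabla\varphi\cdot\nabla g$ for $\varphi\in H^1$ and $g\in C^\infty(\overline\Omega)$ with $\partial_\nu g=0$; no boundary condition on $\varphi$ is needed.

The letters $M,N,N',L,R$ denote dyadic numbers $1,2,4,\dots$. Let $P_N$ be the orthogonal projection onto the span of the $e_j$ with $N\le b_j^{1/2}<2N$; we call its range \emph{shell $N$}. It is finite dimensional and consists of smooth functions with $\partial_\nu=0$; moreover $\sum_NP_N=I$, and $P_N$ maps real functions to real functions. For $g$ in shell $N$,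
\begin{equation}\label{eq:shell}
N\|g\|\le\|g\|_{H^1}\le2N\|g\|,\qquad\|Ag\|\le\|Bg\|\le4N^2\|g\|,\qquad\|B^{-1}g\|\le N^{-2}\|g\| .
\end{equation}
A \emph{free solution in shell $N$} is a function $s\mapsto e^{-isB}g$ with $g$ in shell $N$; its \emph{norm} is $\|g\|$, which equals $\|e^{-isB}g\|$ for all $s$. Any function of $B$ maps free solutions in shell $N$ to free solutions in shell $N$.

\subsection{Standard facts}

Fix $\bar n\in C^\infty(\overline\Omega;\mathbb R^3)$ with $\bar n=\nu$ on $\Gamma$. Besides the embedding $H^1\subset L^6$ we use the following.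
\begin{itemize}
\item[(S1)] \emph{Hardy's inequality.} For all $y\in\overline\Omega$,
\[
\int_\Omega\frac{|\phi(x)|^2}{|x-y|^2}\,dx\le C\|\phi\|_{H^1}^2,\qquad\int_\Omega\frac{|\phi(x)|^2}{|x-y|}\,dx\le C\|\phi\|\,\|\phi\|_{H^1}.
\]
The first is $\int_{\mathbb R^3}|\phi|^2|x-y|^{-2}\le4\int_{\mathbb R^3}|\nabla\phi|^2$ applied to a bounded extension $H^1(\Omega)\to H^1(\mathbb R^3)$; the second follows from the first by the Cauchy--Schwarz inequality.
\item[(S2)] \emph{Trace inequality.} $\|\phi\|_{L^2(\Gamma)}^2=\int_\Omega\operatorname{div}(\bar n|\phi|^2)\le C\|\phi\|\,\|\phi\|_{H^1}$.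
\item[(S3)] \emph{Elliptic regularity.} $\|\phi\|_{H^2}\le C\big(\|(1-\Delta)\phi\|+\|\partial_\nu\phi\|_{H^{1/2}(\Gamma)}\big)$ for $\phi\in H^2(\Omega)$, and the trace $H^1(\Omega)\to H^{1/2}(\Gamma)$ is bounded.
\item[(S4)] \emph{Interpolation.} $\|\phi\|_{L^\infty}^2\le C\|\phi\|^{1/2}\|\phi\|_{H^2}^{3/2}$. Extend by an operator bounded on $L^2$ and on $H^2$. On $\mathbb R^3$, splitting $\int|\hat\phi|$ at $|\xi|=k$ gives $\|\phi\|_{L^\infty}\le C(k^{3/2}\|\phi\|+k^{-1/2}\|\phi\|_{H^2})$; choose $k^2=\|\phi\|_{H^2}/\|\phi\|$.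
\item[(S5)] \emph{The space $V$.} By elliptic regularity, $\|\varphi\|_{H^3}$ and $\|B\varphi\|_{H^1}=(\sum_jb_j^3|\varphi_j|^2)^{1/2}$ are equivalent norms on $V$. Hence the partial sums of the eigenfunction expansion of $\varphi\in V$ converge to $\varphi$ in $V$, an element $g\in V'$ is determined by its coefficients, and $\|g\|_{V'}$ is equivalent to $(\sum_jb_j^{-3}|g_j|^2)^{1/2}$.
\end{itemize}

\subsection{Two weighted inequalities}

The inequalities \eqref{eq:shell} are global, while the virial estimate produces integrals with a weight that varies on the length scale $1/M$. We need versions of ``a derivative costs $M$'' and of ``a function of frequency $M$ is essentially constant at scale $1/M$'' that survive such a weight. On $\mathbb R^3$ both follow from writing $g=M^3k(M\,\cdot)*g$ with a Schwartz kernel $k$. We use no kernel for $P_M$. Integration by parts and elliptic regularity give the same inequalities, with a second function, $Ag$ or $Bg$, on the right; this is harmless, since it lies in the same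 shell as $g$.

\begin{lemma}[Weighted gradient bound]\label{lem:grad}
Let $\omega>0$ be smooth on $\overline\Omega$ with $|\nabla\omega|\le cM\omega$, and let $g\in C^\infty(\overline\Omega)$ with $\partial_\nu g=0$. Then
\[
\int_\Omega\omega|\nabla g|^2\le(1+c^2)M^2\int_\Omega\omega|g|^2+M^{-2}\int_\Omega\omega|Ag|^2 .
\]
\end{lemma}

\begin{proof}
Green's formula with $\varphi=\omega\bar g$ gives $\int\omega|\nabla g|^2=\operatorname{Re}\int\omega\bar g\,Ag-\operatorname{Re}\int\bar g\,\nabla\omega\cdot\nabla g$. The first term is at most $\frac12M^{-2}\int\omega|Ag|^2+\frac12M^2\int\omega|g|^2$, the second at most $\frac{c^2}2M^2\int\omega|g|^2+\frac12\int\omega|\nabla g|^2$. Absorb the last integral on the left.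
\end{proof}

\begin{lemma}[Pointwise bound]\label{lem:point}
For $g$ in shell $M$ and $x_0\in\overline\Omega$,
\begin{equation}\label{eq:point}
|g(x_0)|^2\le CM^3\int_\Omega\big(1+M^2|x-x_0|^2\big)^{-7/2}\big(|g(x)|^2+|M^{-2}Bg(x)|^2\big)\,dx .
\end{equation}
In particular $\|g\|_{L^\infty}^2\le CM^3\|g\|^2$.
\end{lemma}

\begin{proof}
Let $\chi(x)=(1+M^2|x-x_0|^2)^{-7/4}$. By scaling from $M=1$, derivatives of order $k$ satisfy $|\partial^k\chi|\le C_kM^k\chi$. Put $\phi=\chi g$ and $\kappa_0=\|\chi g\|+\|\chi M^{-2}Bg\|$. Since $|Ag|\le|Bg|+|g|$, we have $\|\chi Ag\|\le M^2\kappa_0$, and Lemma~\ref{lem:grad} with $\omega=\chi^2$ gives $\|\chi\nabla g\|\le CM\kappa_0$. From $(1-\Delta)\phi=\chi Bg-2\nabla\chi\cdot\nabla g-g\Delta\chi$ we get $\|(1-\Delta)\phi\|\le CM^2\kappa_0$. Since $\partial_\nu g=0$, we have $\partial_\nu\phi=g\,\bar n\cdot\nabla\chi$ on $\Gamma$, so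
\[
\|\partial_\nu\phi\|_{H^{1/2}(\Gamma)}\le C\|g\,\bar n\cdot\nabla\chi\|_{H^1(\Omega)}\le C\big(M\|\chi\nabla g\|+M^2\|\chi g\|\big)\le CM^2\kappa_0 .
\]
By (S3), $\|\phi\|_{H^2}\le CM^2\kappa_0$, and by (S4), $|g(x_0)|^2=|\phi(x_0)|^2\le C\kappa_0^{1/2}(M^2\kappa_0)^{3/2}=CM^3\kappa_0^2$, which is \eqref{eq:point}. The last claim follows from $\chi\le1$ and \eqref{eq:shell}.
\end{proof}

\section{Reduction to a Schr\"odinger equation}\label{sec:reduction}

In this section and in Sections~\ref{sec:product} and~\ref{sec:unique}, $u$ and $\tilde u$ are bounded energy solutions on $(0,T)$ with the bound $K_0$ of Theorem~\ref{thm:B}, and constants $C$ depend on $\Omega,\beta,\alpha,c_f,|f(0)|,K_0$, but not on $T$ unless this is said.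

Hypothesis \eqref{eq:f} gives $|f(a)|\le|f(0)|+c_f(1+a^2)|a|$. With $H^1\subset L^6$ and H\"older's inequality for the exponents $3,2,6$, we obtain for real $g,\tilde g\in H^1$ of norm at most $K_0$ and $\varphi\in H^1$
\begin{equation}\label{eq:nonlin}
\|f(g)\|\le C,\qquad|(f(g)-f(\tilde g),\varphi)|\le c_f\|1+g^2+\tilde g^2\|_{L^3}\|g-\tilde g\|\,\|\varphi\|_{L^6}\le C\|g-\tilde g\|\,\|\varphi\|_{H^1}.
\end{equation}

\subsection{The equation for the coefficients}

\begin{lemma}\label{lem:coeff}
Let $c_j(t)=(u(t),e_j)$ and $f_j(t)=(f(u(t)),e_j)$. For every $t\in[0,T]$ we have $\|u(t)\|_{H^1}\le K_0$ and $\|\partial_tu(t)\|_{H^{-1}}\le K_0$. Moreover $c_j\in C^2([0,T])$, $c_j'(t)=\langle\partial_tu(t),e_j\rangle$, and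
\begin{equation}\label{eq:ode}
\beta c_j''+\alpha c_j'+\lambda_j^2c_j+\lambda_jf_j=0\quad\text{on }[0,T].
\end{equation}
For $t_0\in[0,T)$ the function $u(t_0+\cdot)$ is a bounded energy solution on $(0,T-t_0)$, and for $t_1\in(0,T]$ the function $u(t_1-\cdot)$ is a bounded energy solution on $(0,t_1)$ with $-\alpha$ in place of $\alpha$; both obey the bound $K_0$.
\end{lemma}

\begin{proof}
By (iii), $c_j$ and its derivative $\langle\partial_tu,e_j\rangle$ are continuous on $[0,T]$. The bounds $\sum_{j\le n}b_jc_j^2\le K_0^2$ and $\sum_{j\le n}b_j^{-1}(c_j')^2\le K_0^2$ hold for almost every $t$, hence for every $t$ by continuity, and we let $n\to\infty$. The element $\sum_jc_j'(t)e_j$ of $H^{-1}$ has the same coefficients as $\partial_tu(t)\in V'$, so the two agree by (S5). By \eqref{eq:nonlin} and $u\in C([0,T];L^2)$, $f_j$ is continuous. Take $\varphi=e_j\in V$ in (ii): since $\Delta e_j=-\lambda_je_j$ and $\int\nabla u\cdot\nabla e_j=\lambda_jc_j$, we get \eqref{eq:ode} in $\mathcal D'(0,T)$. All terms but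 the first are continuous on $[0,T]$, so $c_j\in C^2([0,T])$. For the last statement, (i)--(iii) are preserved by translation and, up to the sign of $\alpha$, by reflection of time, and the new data lie in $H^1\times H^{-1}$ by the first statement.
\end{proof}

Rescale time by $t=\sqrt\beta\,s$, and put $\gamma=\alpha\beta^{-1/2}$, $T_*=T/\sqrt\beta$. With a dot for $d/ds$, \eqref{eq:ode} becomes $\ddot c_j+\gamma\dot c_j+\lambda_j^2c_j+\lambda_jf_j=0$. Following the factorization in the introduction, with the invertible operator $B$ in place of $A$, we set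
\[
U=u+iB^{-1}\partial_su,\qquad U_j=c_j+ib_j^{-1}\dot c_j .
\]
Then
\[
\dot U_j+ib_jU_j=i\big[(b_j-\lambda_j^2/b_j)c_j-\gamma\,\dot c_j/b_j-(\lambda_j/b_j)f_j\big],
\]
and $\lambda_j=b_j-1$ gives $b_j-\lambda_j^2/b_j=2-1/b_j$ and $\lambda_j/b_j=1-1/b_j$. Thus, coefficient by coefficient,
\begin{equation}\label{eq:U}
\partial_sU=-iBU+iS,\qquad S=-\gamma B^{-1}\partial_su+(2-B^{-1})u-(1-B^{-1})f(u).
\end{equation}
The factor $B^{-1}$ has canceled the Laplacian in front of $f(u)$: the source $S$ is real and bounded in $L^2$, and the energy class becomes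
$\|\Lambda U\|^2=\|u\|_{H^1}^2+\|\partial_su\|_{H^{-1}}^2\le C$. We write $U_M=P_MU$, a $C^1$ function of $s$ with values in shell $M$, and $u_M=P_Mu=\operatorname{Re}U_M$, so that $|u_M|\le|U_M|$ pointwise.

\subsection{The difference of two solutions}

Define $\tilde U,\tilde S$ from $\tilde u$ in the same way, and put
\[
v=u-\tilde u,\quad\theta=B^{-1}\partial_sv,\quad w=U-\tilde U=v+i\theta,\quad h=f(u)-f(\tilde u),\quad Y(s)=\|w(s)\|^2 .
\]
Subtracting,
\begin{equation}\label{eq:w}
\partial_sw=-iBw+iG,\qquad G=-\gamma\theta+(2-B^{-1})v-(1-B^{-1})h .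
\end{equation}
Since $\partial_s=\sqrt\beta\,\partial_t$, we have $Y=\mathfrak d^2$. Let $\Omega_s=(0,s)\times\Omega$.

\begin{lemma}\label{lem:diff}
For every $s\in[0,T_*]$,
\begin{equation}\label{eq:bounds}
\|\Lambda U\|+\|\Lambda\tilde U\|+\|\Lambda w\|+\|S\|+\|\tilde S\|+\|G\|\le C,\qquad\|\Lambda^{-1}G\|\le C\|w\| .
\end{equation}
The function $Y$ is Lipschitz continuous, and
\begin{equation}\label{eq:Y}
Y(s)\le Y(0)+C\int_0^sY\,ds'+C\|uw\|_{L^2(\Omega_s)}^2+C\|\tilde uw\|_{L^2(\Omega_s)}^2 .
\end{equation}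
\end{lemma}

\begin{proof}
The first bound in \eqref{eq:bounds} follows from Lemma~\ref{lem:coeff} and \eqref{eq:nonlin}. The second inequality in \eqref{eq:nonlin} says $\|\Lambda^{-1}h\|\le C\|v\|$, so $\|\Lambda^{-1}G\|\le|\gamma|\|\theta\|+2\|v\|+C\|v\|\le C\|w\|$.

The coefficients $w_j=v_j+i\theta_j$ satisfy $\dot w_j=-ib_jw_j+iG_j$ with $G_j$ real, so $\frac d{ds}|w_j|^2=2\operatorname{Re}(iG_j\bar w_j)=2G_j\theta_j$. Since $\sum_j|G_j\theta_j|\le\|G\|\|\theta\|\le C$, we may integrate in time and sum by dominated convergence: $Y(s)=Y(0)+2\int_0^s(G,\theta)\,ds'$. In particular $Y$ is Lipschitz. In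
\[
(G,\theta)=-\gamma\|\theta\|^2+((2-B^{-1})v,\theta)+(h,B^{-1}\theta)-(h,\theta)
\]
the first two terms are at most $C\|w\|^2$, and so is the third, since $|(h,B^{-1}\theta)|\le C\|v\|\|B^{-1}\theta\|_{H^1}$ by \eqref{eq:nonlin}. For the fourth, \eqref{eq:f} gives $|(h,\theta)|\le c_f\int(1+u^2+\tilde u^2)|w|^2$.
\end{proof}

\subsection{What is missing}\label{sec:count}

If $u$ and $\tilde u$ were bounded, as they are in one space dimension where $H^1\subset L^\infty$, then \eqref{eq:Y} and Gronwall's inequality would end the proof. In three dimensions H\"older's inequality at fixed time gives $\|uw\|^2\le\|u\|_{L^6}^2\|w\|_{L^3}^2\le C\|w\|\|w\|_{H^1}$, hence only $Y(s)\le Y(0)+C\int_0^sY^{1/2}$. This inequality has the nonzero solution $Y=(Cs/2)^2$ with $Y(0)=0$.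

To see the size of the loss, take one piece $u_Mw_N$ of the product, with $w_N=P_Nw$ and $M\le N$. Lemma~\ref{lem:point} gives $\|u_Mw_N\|^2\le CM^3\|u_M\|^2\|w_N\|^2$ at each time, whereas the energy controls only $M^2\|u_M\|^2$. A factor $M$ has to be gained from the time integration. Heuristically, the bound $M^3$ is attained when $u_M$ is concentrated in a ball of radius $1/M$ and $w_N$ sits in that ball; but a wave packet of frequency $N$ moves with speed about $N$ and leaves the ball after a time $1/(MN)$. Within a time $1/N$, in which the packet travels a distance of order one, we therefore expect for free solutions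
\begin{equation}\label{eq:goal}
\|\phi\psi\|_{L^2(J\times\Omega)}^2\le C\,\frac{M^2}{N}\,\|\phi\|^2\|\psi\|^2,\qquad|J|\le\frac1N .
\end{equation}
This is Proposition~\ref{prop:bil}(b). A unit time interval consists of $N$ such intervals, so in the time average the constant $M^3$ is replaced by $M^2$, exactly what the energy pays for. What remains is the sum over $M$:
\[
\sum_{M\le L}M\|U_M\|\le(1+\log_2L)^{1/2}\|\Lambda U\| ,
\]
and frequencies above $L$ contribute little because $w$ is bounded in $H^1$. This is the origin of the logarithm in Proposition~\ref{prop:key}.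

\section{The virial identity and the half-space}\label{sec:model}

To prove \eqref{eq:goal} without Fourier analysis, we regard $W(s,x,y)=\phi(s,x)\psi(s,y)$ as the wave function of two particles and follow their mean distance. In this section and the next, $\nabla,\Delta,\operatorname{div}$ without index refer to $(x,y)\in\mathbb R^6$, and $\iint$ is the integral over $\Omega\times\Omega$. The \emph{faces} of $\Omega\times\Omega$ are $\Gamma\times\Omega$ and $\Omega\times\Gamma$. A real vector field $X=(X^1,X^2)$, smooth on $\overline\Omega\times\overline\Omega$, is \emph{tangential} if $X^1\cdot\nu(x)=0$ for $x\in\Gamma$ and $X^2\cdot\nu(y)=0$ for $y\in\Gamma$.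

\begin{lemma}[Virial identity]\label{lem:virial}
Let $W$ be smooth on $J\times\overline\Omega\times\overline\Omega$, with $\partial_sW=i\Delta W$ and zero normal derivative on both faces. Let $X$ be tangential and $\mathcal M(s)=\operatorname{Im}\iint(X\cdot\nabla W)\overline W$. Then
\begin{equation}\label{eq:virial}
\frac{d\mathcal M}{ds}=2\operatorname{Re}\iint\sum_{j,k}\partial_jX^k\,\partial_kW\,\partial_j\overline W+\operatorname{Re}\iint W\,\nabla(\operatorname{div}X)\cdot\nabla\overline W ,
\end{equation}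
where $j,k$ run over the six coordinates. Moreover, for real $\Xi\in C^2(\overline\Omega\times\overline\Omega)$,
\begin{equation}\label{eq:green}
\operatorname{Re}\iint W\,\nabla\Xi\cdot\nabla\overline W=-\frac12\iint\Delta\Xi\,|W|^2+\frac12\int_{\mathrm{faces}}\partial_\nu\Xi\,|W|^2 .
\end{equation}
\end{lemma}

\begin{proof}
The divergence theorem in $x$ for fixed $y$, and in $y$ for fixed $x$, gives $\iint\operatorname{div}(X\Xi)=0$ for every $C^1$ function $\Xi$; this is where tangency is used. Let $\mathcal L=X\cdot\nabla+\frac12\operatorname{div}X$. Then $(\mathcal LW_1,W_2)+(W_1,\mathcal LW_2)=\iint\operatorname{div}(XW_1\overline{W_2})=0$, so $-i\mathcal L$ is symmetric on $C^1$ functions, $(\mathcal LW,W)$ is purely imaginary, and $\mathcal M=(-i\mathcal LW,W)$. By symmetry and then Green's formula, which uses only the Neumann condition for $W$,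
\[
\frac{d\mathcal M}{ds}=2\operatorname{Re}(-i\mathcal LW,i\Delta W)=2\operatorname{Re}(\mathcal LW,-\Delta W)=2\operatorname{Re}\iint\nabla(\mathcal LW)\cdot\nabla\overline W .
\]
Now $2\operatorname{Re}\nabla(\mathcal LW)\cdot\nabla\overline W$ is the sum of the two integrands in \eqref{eq:virial} and of $X\cdot\nabla|\nabla W|^2+(\operatorname{div}X)|\nabla W|^2=\operatorname{div}(X|\nabla W|^2)$, whose integral vanishes. Formula \eqref{eq:green} is the divergence theorem applied to $\frac12|W|^2\nabla\Xi$, since $\operatorname{Re}W\nabla\overline W=\frac12\nabla|W|^2$.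
\end{proof}

From $\partial_s|W|^2=-2\operatorname{div}\operatorname{Im}(\overline W\nabla W)$ one gets $\frac d{ds}\iint a|W|^2=2\mathcal M$ when $X=\nabla a$. So \eqref{eq:virial} computes the second derivative of the mean value of $a$. For two classical free particles the distance $|z_0+sv|$ is a convex function of $s$ with bounded slope, and the integral of its second derivative is at most $2|v|$. This suggests $a\approx|x-y|$. We regularize at a scale $r\in(0,1]$, to be matched later with the lower frequency: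
\[
z=x-y,\qquad\tau=\sqrt{r^2+|z|^2}.
\]
For $\zeta=(\xi,\eta)\in\mathbb R^3\times\mathbb R^3$, differentiating twice and using $\tau^2-|z|^2=r^2$,
\begin{equation}\label{eq:hesstau}
\nabla^2\tau(\zeta,\zeta)=\frac{|\xi-\eta|^2}{\tau}-\frac{(z\cdot(\xi-\eta))^2}{\tau^3}\ge\frac{r^2}{\tau^3}|\xi-\eta|^2 .
\end{equation}
On functions of $z$ we have $\Delta=2\Delta_z$, and $\Delta_z\tau^p=3p\tau^{p-2}+p(p-2)\tau^{p-4}|z|^2$. Hence
\begin{equation}\label{eq:laptau}
\Delta\tau^p=2p(p+1)\tau^{p-2}-2p(p-2)r^2\tau^{p-4}.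
\end{equation}
With $p=1,-1,-3$ and $\mathsf g(\ell)=4\ell^{-1}+2r^2\ell^{-3}$ this gives
\begin{equation}\label{eq:bilap}
\Delta\tau=\mathsf g(\tau),\qquad\Delta\mathsf g(\tau)=4(-6r^2\tau^{-5})+2r^2(12\tau^{-5}-30r^2\tau^{-7})=-60\,r^4\tau^{-7}.
\end{equation}
Both signs are favorable: \eqref{eq:hesstau} makes the first term of \eqref{eq:virial} positive, and \eqref{eq:bilap} with \eqref{eq:green} makes the interior part of the second term positive.

The obstacle is the boundary, since $\nabla\tau$ is not tangential. The simplest case is the half-space $\{x_3>0\}$. On the face $x_3=0$ we have $\partial_{x_3}\tau=-y_3/\tau\ne0$. The remedy is the method of images. Let $y^*=(y_1,y_2,-y_3)$ and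
\[
\sigma=\sqrt{r^2+|x-y^*|^2},\qquad|x-y^*|^2=|z|^2+4x_3y_3,\qquad a=\tau+\sigma .
\]
The reflections $x\mapsto x^*$ and $y\mapsto y^*$ each exchange $\tau$ and $\sigma$, so $a$ and $\Delta a$ are even in $x_3$ and in $y_3$; their normal derivatives vanish on both faces. Thus $X=\nabla a$ is tangential and the boundary term in \eqref{eq:green} with $\Xi=\Delta a$ is zero. Since $\sigma$ is $\tau$ composed with a linear isometry of $\mathbb R^6$, it is convex and $\Delta^2\sigma=-60r^4\sigma^{-7}\le0$.

Let $\phi,\psi$ solve $\partial_s\phi=i\Delta\phi$ on $\mathbb R^3$ with Schwartz data even in the third variable, and restrict them to the half-space. They satisfy the Neumann condition, and the proof of Lemma~\ref{lem:virial} applies without change by rapid decay. Applying the Hessian bounds to the real and imaginary parts of $\nabla W$, we obtain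
\[
\frac{d\mathcal M}{ds}\ge2\iint\frac{r^2}{\tau^3}|\nabla_xW-\nabla_yW|^2+30\iint\frac{r^4}{\tau^7}|W|^2 .
\]
Since $|\nabla a|\le2\sqrt2$, we have $|\mathcal M|\le2\sqrt2\,\|W\|\|\nabla W\|$, a conserved quantity. So in the half-space the time integral of the right side over all of $\mathbb R$ is at most $4\sqrt2\,\|W\|\|\nabla W\|$.

For unit free solutions in shells $M\le N$ of a bounded domain this bound would be $CN$. We want it only on intervals of length $1/N$, so we can afford errors of size $CN^2$ in $d\mathcal M/ds$. This budget decides which errors are admissible. It admits $\iint|\nabla W|^2$, and by (S1), (S2) it admits $\iint|z|^{-1}|W||\nabla W|$, $\iint|z|^{-2}|W|^2$ and the integral of $|z|^{-1}|W|^2$ over the faces; the interior ones are one power of $|z|$ less singular than the corresponding main terms. It does not cover the integral of $|\nabla W|^2$ over the faces, which a non-tangential field would produce and which (S2), (S3) bound only by $CN^3$. Tangency must therefore be exact, while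 convexity and the sign of the bi-Laplacian may fail at lower order.

\section{The virial estimate in a curved domain}\label{sec:virial}

\begin{proposition}\label{prop:virial}
There is $C_1=C_1(\Omega)$ such that for all $M\le N$, all $r\in(0,1]$, all intervals $J$ with $|J|\le1/N$, and all free solutions $\phi,\psi$ of unit norm in shells $M,N$,
\[
\int_J\iint\Big(\frac{r^2}{\tau^3}\big|\nabla\phi(x)\,\psi(y)-\phi(x)\nabla\psi(y)\big|^2+\frac{r^4}{\tau^7}|\phi(x)|^2|\psi(y)|^2\Big)dx\,dy\,ds\le C_1N .
\]
\end{proposition}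

\subsection{The reflected weight}

We do not construct a reflection across $\Gamma$. We keep the formula $|z|^2+4x_3y_3$ and replace the coordinate $x_3$ by the distance to the boundary.

Let $d_\pm$ be the signed distance to $\Gamma$, positive in $\Omega$. There is $\delta_0>0$ such that $d_\pm$ is smooth on $\{|d_\pm|<4\delta_0\}$, with $|\nabla d_\pm|=1$ there and $\nabla d_\pm=-\nu$ on $\Gamma$. Choose $\eta_0\in C^\infty(\mathbb R)$ with $\eta_0(t)=t$ for $|t|\le\delta_0$, nondecreasing on $[0,\infty)$, constant on $[3\delta_0,\infty)$ and zero on $(-\infty,-3\delta_0]$. Put $\delta=\eta_0(d_\pm)\in C_c^\infty(\mathbb R^3)$ and $n=\nabla\delta$. On the \emph{collar} $\mathcal C=\{x\in\overline\Omega:\operatorname{dist}(x,\Gamma)<\delta_0\}$ we have $\delta=\operatorname{dist}(\cdot,\Gamma)$ and $|n|=1$; on $\Gamma$, $\delta=0$ and $n=-\nu$; on $\overline\Omega\setminus\mathcal C$, $\delta\ge\delta_0$. We define $\delta$ on all of $\mathbb R^3$ so that Taylor's formula may be used along segments that leave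 $\Omega$. For $x,y\in\overline\Omega$ let
\[
\Psi=\tfrac12|z|^2+2\delta(x)\delta(y),\qquad\rho^2=2\Psi,\qquad\sigma=\sqrt{r^2+\rho^2},\qquad a=\tau+\sigma,
\]
\[
\epsilon(x,y)=\delta(x)-\delta(y)-n(x)\cdot(x-y),\qquad\delta_-=\delta(x)-\delta(y).
\]
Since $r>0$, $\tau$ and $\sigma$ are smooth on $\overline\Omega\times\overline\Omega$. The function $\epsilon$ measures how far $\delta$ is from its affine approximation at $x$; it vanishes for the half-space, and the error terms below are expressed through it and through $\nabla^2\delta$. By definition,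
\begin{equation}\label{eq:nz}
n(x)\cdot z=\delta_--\epsilon(x,y),\qquad n(y)\cdot z=\delta_-+\epsilon(y,x).
\end{equation}
All $O(\cdot)$ are uniform in $x,y\in\overline\Omega$ and $r\in(0,1]$.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] $|z|\le\rho\le\sigma\le C$, \ $\max(r,|z|)\le\tau\le\sigma$, \ and \ $\delta(x)+\delta(y)\le C\rho$.
\item[(b)] $\epsilon=O(|z|^2)$, $\nabla\epsilon=O(|z|)$, $\nabla^2\epsilon=O(1)$.
\item[(c)] There is $c_0>0$ such that either $x,y\in\mathcal C$ or $\rho\ge c_0$.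
\item[(d)] $\nabla\Psi=\big(z+2\delta(y)n(x),\,-z+2\delta(x)n(y)\big)=O(\rho)$, and derivatives of order $k$ satisfy $|\partial^k\sigma^p|\le C_{k,p}\sigma^{p-k}$, $|\partial^k\tau^p|\le C_{k,p}\tau^{p-k}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Use $\delta\ge0$ on $\overline\Omega$ and $(\delta(x)+\delta(y))^2=\delta_-^2+4\delta(x)\delta(y)\le C|z|^2+4\delta(x)\delta(y)$. (b) The first bound is Taylor's formula, and $\nabla_x\epsilon=-\nabla^2\delta(x)z$, $\nabla_y\epsilon=n(x)-n(y)$. (c) If $x$ or $y$ is outside $\mathcal C$, then $\delta_0\le\delta(x)+\delta(y)\le C\rho$. (d) The bound on $\nabla\Psi$ follows from (a). Since $\sigma^p=(r^2+2\Psi)^{p/2}$, a derivative of order $k$ is a sum of terms $\sigma^{p-2m}\prod_{i=1}^m\partial^{k_i}\Psi$ with $k_i\ge1$, $\sum k_i=k$. If $m_1$ of the $k_i$ equal $1$, the term is $O(\sigma^{p-2m+m_1})$, and $k\ge m_1+2(m-m_1)=2m-m_1$; as $\sigma\le C$, the term is $O(\sigma^{p-k})$. The same argument with $\frac12|z|^2$ in place of $\Psi$ treats $\tau$.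
\end{proof}

Where $\rho\ge c_0$, all derivatives of $\Psi$ and $\sigma$ are bounded and every claim below is immediate; the work is on $\mathcal C\times\mathcal C$, where $|n|=1$. This set is relatively open in $\overline\Omega\times\overline\Omega$, so identities valid on it may be differentiated.

The formulas \eqref{eq:laptau}, \eqref{eq:bilap} used only two properties of $\frac12|z|^2$: its Laplacian is $6$, and the square of its gradient is $2|z|^2$. For $\Psi$ both hold up to one extra power of $\rho$.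

\begin{lemma}[Laplacians]\label{lem:lap}
We have $\Delta\Psi=6+\epsilon_1$ and $|\nabla\Psi|^2=2\rho^2+\epsilon_2$ with $\epsilon_1=O(\rho)$, $\nabla\epsilon_1=O(1)$, $\epsilon_2=O(\rho^3)$, $\nabla\epsilon_2=O(\rho^2)$. Consequently
\[
\Delta\sigma=\mathsf g(\sigma)+E_\sigma\ \text{ with }\ \nabla E_\sigma=O(\sigma^{-1}),\qquad\Delta\mathsf g(\sigma)=-60r^4\sigma^{-7}+O(\sigma^{-2}).
\]
\end{lemma}

\begin{proof}
Directly, $\epsilon_1=2\delta(y)\Delta\delta(x)+2\delta(x)\Delta\delta(y)$, and Lemma~\ref{lem:basic}(a) applies. For $\epsilon_2$, let $x,y\in\mathcal C$. Squaring the formula for $\nabla\Psi$ and subtracting $2\rho^2=2|z|^2+8\delta(x)\delta(y)$, then inserting \eqref{eq:nz},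
\[
\epsilon_2=4\delta(y)\,n(x)\cdot z-4\delta(x)\,n(y)\cdot z+4\delta_-^2=-4\delta(y)\epsilon(x,y)-4\delta(x)\epsilon(y,x),
\]
because $4\delta(y)\delta_--4\delta(x)\delta_-=-4\delta_-^2$. Lemma~\ref{lem:basic}(a), (b) give the bounds. Where $\rho\ge c_0$ they hold because $\epsilon_2$ and $\nabla\epsilon_2$ are bounded.

From $\nabla\sigma^p=p\sigma^{p-2}\nabla\Psi$ we get $\Delta\sigma^p=p\sigma^{p-2}\Delta\Psi+p(p-2)\sigma^{p-4}|\nabla\Psi|^2$. With $\rho^2=\sigma^2-r^2$,
\[
\Delta\sigma^p=2p(p+1)\sigma^{p-2}-2p(p-2)r^2\sigma^{p-4}+p\sigma^{p-2}\epsilon_1+p(p-2)\sigma^{p-4}\epsilon_2 ,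
\]
which is \eqref{eq:laptau} plus an error $O(\sigma^{p-1})$. For $p=1$ the error is $E_\sigma=\sigma^{-1}\epsilon_1-\sigma^{-3}\epsilon_2$, and $\nabla E_\sigma=O(\sigma^{-2}\rho+\sigma^{-1}+\sigma^{-4}\rho^3+\sigma^{-3}\rho^2)=O(\sigma^{-1})$. For $\Delta\mathsf g(\sigma)$ the main terms combine as in \eqref{eq:bilap}, and the errors are $O(\sigma^{-2})+r^2O(\sigma^{-4})=O(\sigma^{-2})$ since $r\le\sigma$.
\end{proof}

The Hessian of $\sigma$ has entries of size $1/\sigma$, which we cannot afford as an error; we need it to be nonnegative up to a bounded matrix. In the half-space, \eqref{eq:hesstau} holds for $\sigma$ with $z$ replaced by $x-y^*$ and $\xi-\eta$ by $\xi-\eta^*$. The vectors $\mathsf p$ and $\kappa$ below are the analogues of these two.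

\begin{lemma}[Almost convexity]\label{lem:convex}
$\nabla^2\sigma(\zeta,\zeta)\ge-C|\zeta|^2$ for all $\zeta=(\xi,\eta)\in\mathbb R^6$.
\end{lemma}

\begin{proof}
Where $\rho\ge c_0$ use Lemma~\ref{lem:basic}(d). Let $x,y\in\mathcal C$, write $n=n(x)$, $\epsilon=\epsilon(x,y)$, and put
\[
\kappa=\xi-\eta+2(n\cdot\eta)n,\qquad\mathsf p=\nabla_x\Psi=z+2\delta(y)n .
\]
As $|n|=1$, $|\kappa|^2=|\xi-\eta|^2+4(n\cdot\xi)(n\cdot\eta)$. Since $n(y)-n=O(|z|)$ and $\delta(x),\delta(y)=O(\rho)$,
\begin{align*}
\nabla^2\Psi(\zeta,\zeta)&=|\xi-\eta|^2+4(n\cdot\xi)(n(y)\cdot\eta)+2\delta(y)\nabla^2\delta(x)(\xi,\xi)+2\delta(x)\nabla^2\delta(y)(\eta,\eta)\\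
&=|\kappa|^2+O(\rho)|\zeta|^2 .
\end{align*}
Next, $\mathsf p\cdot\eta=z\cdot\eta+2\delta(y)\,n\cdot\eta$ and $2\,\mathsf p\cdot n=2z\cdot n+4\delta(y)$, while \eqref{eq:nz} gives $2z\cdot n+2\delta(y)=2\delta(x)-2\epsilon$. Hence
\[
\mathsf p\cdot\kappa=\mathsf p\cdot\xi-z\cdot\eta+(2\delta(x)-2\epsilon)\,n\cdot\eta,\qquad\nabla\Psi\cdot\zeta=\mathsf p\cdot\xi-z\cdot\eta+2\delta(x)\,n(y)\cdot\eta,
\]
and the two differ by $O(\rho^2)|\zeta|$. Again by \eqref{eq:nz},
\[
|\mathsf p|^2=|z|^2+4\delta(y)(\delta_--\epsilon)+4\delta(y)^2=\rho^2-4\delta(y)\epsilon=\rho^2+O(\rho^3).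
\]
With $|\kappa|\le C|\zeta|$ we conclude $(\nabla\Psi\cdot\zeta)^2\le(|\mathsf p||\kappa|+C\rho^2|\zeta|)^2\le\rho^2|\kappa|^2+C\rho^3|\zeta|^2$. Differentiating $\nabla\sigma=\sigma^{-1}\nabla\Psi$,
\[
\nabla^2\sigma(\zeta,\zeta)=\frac{\nabla^2\Psi(\zeta,\zeta)}{\sigma}-\frac{(\nabla\Psi\cdot\zeta)^2}{\sigma^3}\ge|\kappa|^2\,\frac{\sigma^2-\rho^2}{\sigma^3}-C\Big(\frac\rho\sigma+\frac{\rho^3}{\sigma^3}\Big)|\zeta|^2\ge-C|\zeta|^2 .\qedhere
\]
\end{proof}

\subsection{The tangential field}

On a curved boundary $\nabla a$ is only almost tangential. For $x\in\Gamma$ we have $\delta(x)=0$, so $\sigma=\tau$, $\nu(x)=-n(x)$, and $n(x)\cdot z=-\delta(y)-\epsilon(x,y)$. Hence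
\begin{equation}\label{eq:normal}
\partial_{\nu_x}a=\tau^{-1}\nu(x)\cdot\big(2z+2\delta(y)n(x)\big)=\tau^{-1}\big(-2n(x)\cdot z-2\delta(y)\big)=2\epsilon(x,y)/\tau ,
\end{equation}
and, $a$ being symmetric in $(x,y)$, $\partial_{\nu_y}a=2\epsilon(y,x)/\tau$ for $y\in\Gamma$. We correct by hand:
\[
X=\nabla a+Z,\qquad Z=\big(2\tau^{-1}\epsilon(x,y)\,n(x),\ 2\tau^{-1}\epsilon(y,x)\,n(y)\big).
\]
Since $n\cdot\nu=-1$ on $\Gamma$, $X$ is tangential. By Lemma~\ref{lem:basic}(b), (d) and $|z|\le\tau$,
\begin{equation}\label{eq:Z}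
|X|\le C,\qquad\nabla Z=O(\tau^{-2}|z|^2+\tau^{-1}|z|)=O(1),\qquad\nabla^2Z=O(\tau^{-1}).
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:virial}]
Multiplying $\phi$ and $\psi$ by $e^{is}$ does not change the integrand, so we may let them evolve by $e^{-isA}$. Then $W=\phi(s,x)\psi(s,y)$ satisfies the hypotheses of Lemma~\ref{lem:virial}, $\|W\|=1$, and $\|\nabla W\|^2=\|\nabla\phi\|^2+\|\nabla\psi\|^2\le8N^2$ by \eqref{eq:shell}.

\emph{First term of \eqref{eq:virial}.} The symmetric matrix $\nabla^2a=\nabla^2\tau+\nabla^2\sigma$ acts on the real and imaginary parts of $\nabla W$ separately. By \eqref{eq:hesstau}, Lemma~\ref{lem:convex} and $\nabla Z=O(1)$, the term is at least $2\iint r^2\tau^{-3}|\nabla_xW-\nabla_yW|^2-CN^2$.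

\emph{Second term.} By \eqref{eq:bilap} and Lemma~\ref{lem:lap}, $\operatorname{div}X=\Xi+E_\sigma+\operatorname{div}Z$ with $\Xi=\mathsf g(\tau)+\mathsf g(\sigma)$. The gradient of $E_\sigma+\operatorname{div}Z$ is $O(|z|^{-1})$. By (S1) in the variable $x$,
\begin{equation}\label{eq:hardyW}
\iint|z|^{-2}|W|^2\le C\|\phi\|_{H^1}^2\|\psi\|^2\le CM^2,\qquad\iint|z|^{-1}|W||\nabla W|\le CMN,
\end{equation}
the second by Cauchy--Schwarz; so this part contributes at most $CMN$ in absolute value. The gradient of $\Xi$ is of size $\tau^{-2}$, too singular for such a bound, so we integrate by parts with \eqref{eq:green}. In the interior,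
\[
-\tfrac12\Delta\Xi=30r^4\tau^{-7}+30r^4\sigma^{-7}+O(\sigma^{-2})\ge30r^4\tau^{-7}-C|z|^{-2},
\]
and the error is at most $CM^2$ by \eqref{eq:hardyW}. On the face $x\in\Gamma$ we use the reflection a second time: there $\sigma=\tau$, so $\partial_{\nu_x}\Xi=\mathsf g'(\tau)\,\partial_{\nu_x}(\tau+\sigma)=\mathsf g'(\tau)\,2\epsilon/\tau$ by \eqref{eq:normal}. As $|\mathsf g'(\tau)|\le10\tau^{-2}$, this is $O(|z|^2\tau^{-3})=O(|z|^{-1})$. By (S1) in $y$ and (S2) in $x$,
\[
\int_\Gamma|\phi(x)|^2\int_\Omega\frac{|\psi(y)|^2}{|x-y|}\,dy\,dS(x)\le C\|\phi\|\|\phi\|_{H^1}\|\psi\|\|\psi\|_{H^1}\le CMN .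
\]
The face $y\in\Gamma$ is the same with the roles of $\phi$ and $\psi$ exchanged.

\emph{Conclusion.} We have shown
\[
\frac{d\mathcal M}{ds}\ge2\iint\frac{r^2}{\tau^3}|\nabla_xW-\nabla_yW|^2+30\iint\frac{r^4}{\tau^7}|W|^2-CN^2 ,
\]
and $|\mathcal M|\le C\|W\|\|\nabla W\|\le CN$ by \eqref{eq:Z}. Integrate over $J$ and use $|J|N^2\le N$.
\end{proof}

\section{Bilinear estimates}\label{sec:bilinear}

We choose $r=1/M$, the wavelength of the lower frequency. Then, with $\omega_M(z)=M(1+M^2|z|^2)^{-3/2}$,
\begin{equation}\label{eq:omega}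
\frac{r^2}{\tau^3}=\omega_M,\qquad\frac{r^4}{\tau^7}=M^3(1+M^2|z|^2)^{-7/2}\le M^2\omega_M,\qquad|\nabla\omega_M|\le3M\omega_M,\qquad\omega_M\le M .
\end{equation}
The second weight is the one in Lemma~\ref{lem:point}. If $\phi,\psi$ were wave packets of frequencies $\xi,\eta$, then $\nabla\phi\,\psi-\phi\nabla\psi\approx i(\xi-\eta)\phi\psi$. For $N\gg M$ the first term of Proposition~\ref{prop:virial} is then about $N^2\omega_M|\phi|^2|\psi|^2$, which gives $\int_J\iint\omega_M|\phi|^2|\psi|^2\le C/N$, and Lemma~\ref{lem:point} turns this into \eqref{eq:goal}. For comparable frequencies $\xi-\eta$ may vanish, but then $N\approx M^2/N$ and the second term suffices.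

\begin{proposition}\label{prop:bil}
Let $\phi,\psi$ be free solutions in shells $M,N$, and let $|J|\le1/\max(M,N)$.
\begin{itemize}
\item[(a)] If $N\ge16M$, then
\[
\int_J\iint\omega_M(x-y)\,|\phi(x)|^2\big(|\psi(y)|^2+N^{-2}|\nabla\psi(y)|^2\big)\,dx\,dy\,ds\le CN^{-1}\|\phi\|^2\|\psi\|^2 .
\]
\item[(b)] For all $M,N$,
\[
\|\phi\psi\|_{L^2(J\times\Omega)}^2\le C\,\frac{\min(M,N)^2}{\max(M,N)}\,\|\phi\|^2\|\psi\|^2 .
\]
\end{itemize}
\end{proposition}

\begin{proof}
(a) Write $Q(\phi,\psi)=\int_J\iint\omega_M(x-y)|\phi(x)|^2|\psi(y)|^2$, also for vector-valued arguments. We must make rigorous, under the weight, that $\nabla\phi$ is of size at most $M\phi$ and $\nabla\psi$ of size at least $N\psi$. Integration by parts gives this, but it brings in other functions of the same shells. We therefore take suprema: for the given $J$, let $q$ and $q'$ be the suprema of $Q(\phi,\psi)$ and $Q(\phi,\nabla\psi)$ over free solutions of norm at most $1$ in shells $M$ and $N$. They are finite, since $\omega_M\le M$ gives $q\le|J|M$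 and $q'\le4N^2|J|M$.

Let $\phi,\psi$ have norm at most $1$. Proposition~\ref{prop:virial} gives $Q(\phi,\nabla\psi)\le2C_1N+2Q(\nabla\phi,\psi)$. Apply Lemma~\ref{lem:grad} in $x$ with $c=3$, for fixed $y$ and $s$. As $A\phi$ is a free solution in shell $M$ of norm at most $4M^2$,
\[
Q(\nabla\phi,\psi)\le10M^2Q(\phi,\psi)+M^{-2}Q(A\phi,\psi)\le26M^2q,\qquad\text{so}\qquad q'\le2C_1N+52M^2q .
\]
Next let $\tilde\psi=N^2B^{-1}\psi$, a free solution in shell $N$ of norm at most $1$. Since $\psi=N^{-2}(1+A)\tilde\psi$, Green's formula in $y$ gives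
\[
\int_\Omega\omega_M|\psi|^2\,dy=N^{-2}\int_\Omega\big(\omega_M\bar\psi\tilde\psi+\omega_M\nabla\bar\psi\cdot\nabla\tilde\psi+\bar\psi\,\nabla_y\omega_M\cdot\nabla\tilde\psi\big)\,dy .
\]
Multiply by $|\phi(x)|^2$, integrate in $x$ and $s$, and use Cauchy--Schwarz on each term:
\[
q\le N^{-2}\big[q+q'+3M(qq')^{1/2}\big]\le N^{-2}\big[6M^2q+2q'\big]\le110\,(M/N)^2q+4C_1/N .
\]
Here $N\ge16M$ is used: $110/256<\frac12$, so $q\le8C_1/N$, and then $q'\le2C_1N+416C_1M^2/N\le CN$.

(b) By symmetry let $M\le N$, and take unit norms. Apply \eqref{eq:point} to $\phi(s)$ at the point $y$, multiply by $|\psi(s,y)|^2$ and integrate: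
\[
\|\phi\psi\|_{L^2(J\times\Omega)}^2\le C\int_J\iint M^3(1+M^2|z|^2)^{-7/2}\big(|\phi(x)|^2+|M^{-2}B\phi(x)|^2\big)|\psi(y)|^2 ,
\]
where $M^{-2}B\phi$ is a free solution in shell $M$ of norm at most $4$. If $N\ge16M$, then \eqref{eq:omega} and (a) bound the right side by $CM^2/N$. If $M\le N\le8M$, the weight is $r^4\tau^{-7}$, and Proposition~\ref{prop:virial} bounds the right side by $CN\le64\,CM^2/N$.
\end{proof}

\begin{remark}\label{rem:short}
The restriction on $|J|$ cannot be dropped. Take $\phi=e^{-is}e_1$, in shell $1$, and $\psi=e^{-isb_j}e_j$ in shell $N$. Then $\|\phi\psi\|_{L^2(J\times\Omega)}^2=|J|/|\Omega|$, so a bound $C/N$ forces $|J|\le C|\Omega|/N$, and for $|J|=1/N$ the order $1/N$ in (b) is attained.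
\end{remark}

The pieces of $U$ and $w$ are not free solutions, but Duhamel's formula writes them as superpositions of free solutions.

\begin{corollary}\label{cor:inhom}
Let $J$ be a compact interval with $|J|\le1/\max(M,N)$. Let $\phi,\psi$ be absolutely continuous on $J$ with values in shells $M,N$, and satisfy $\partial_s\phi=-iB\phi+iS_\phi$, $\partial_s\psi=-iB\psi+iS_\psi$ with $S_\phi,S_\psi\in L^1(J;L^2)$. For $s_J\in J$ put
\[
\mathsf a=\|\phi(s_J)\|+\int_J\|S_\phi\|\,ds,\qquad\mathsf b=\|\psi(s_J)\|+\int_J\|S_\psi\|\,ds .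
\]
Then (a) and (b) of Proposition~\ref{prop:bil} hold with $\mathsf a,\mathsf b$ in place of $\|\phi\|,\|\psi\|$.
\end{corollary}

\begin{proof}
We have $\phi(s)=\phi^\circ(s)+i\int_J\iota(s,s')\phi^{s'}(s)\,ds'$, where $\phi^\circ(s)=e^{-i(s-s_J)B}\phi(s_J)$ and $\phi^{s'}(s)=e^{-i(s-s')B}S_\phi(s')$ are free solutions in shell $M$ of norms $\|\phi(s_J)\|$, $\|S_\phi(s')\|$, and $\iota\in\{0,\pm1\}$ encodes the oriented interval from $s_J$ to $s$. The same holds for $\psi$. Each left side in Proposition~\ref{prop:bil} is the square of a weighted $L^2$ norm, over $J\times\Omega\times\Omega$ or $J\times\Omega$, of an expression that at each time is bilinear in $(\phi,\psi)$. Expand it, move the integrals in $s',s''$ outside the norm by Minkowski's inequality, drop the factors $|\iota(s,s')|,|\iota(s,s'')|\le1$, and apply Proposition~\ref{prop:bil} to each pair of free solutions. The four resulting terms add up to a constant times $\mathsf a\mathsf b$.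
\end{proof}

\section{The product estimate}\label{sec:product}

We return to the setting of Section~\ref{sec:reduction}; $\log$ is the natural logarithm.

\begin{proposition}\label{prop:key}
There is $C$ such that for all $s\in(0,\min(1,T_*)]$ and all dyadic $L\ge2$,
\[
\|uw\|_{L^2(\Omega_s)}^2+\|\tilde uw\|_{L^2(\Omega_s)}^2\le C(1+\log L)\,\mathcal Y+CL^{-2},\qquad\mathcal Y=Y(0)+\int_0^sY\,ds' .
\]
\end{proposition}

Two points decide the proof. First, the short intervals forced on us by Remark~\ref{rem:short} are also what makes the sources harmless: integrating over a time $1/N$ gains a factor $1/N$, that is, one derivative, and \eqref{eq:bounds} says that $S$ and $G$ are one derivative worse than $U$ and $w$. Second, we can afford one logarithm but not two: Gronwall's inequality will produce $L^{-2}\exp(Cs\log L)$, which tends to zero for small $s$, while $L^{-2}\exp(Cs\log^2L)$ does not. The double sum over $(M,N)$ may therefore be taken in $\ell^1$ in one index only. For $N\le8M$ the factor $N/M$ from Proposition~\ref{prop:bil}(b)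 sums in $M$. For $N\ge16M$ there is no such factor, and we show instead that the $w_N$ are almost orthogonal under the weight; this is why Proposition~\ref{prop:bil}(a) is stated with the weight and with the gradient.

\begin{proof}
The hypotheses are symmetric in $u$ and $\tilde u$, so it suffices to treat $uw$. Fix $s$.

\emph{Time intervals.} We need intervals of length exactly $1/k$, even when $s<1/k$. So we extend to negative times by the free flow: $U(s')=e^{-is'B}U(0)$, $w(s')=e^{-is'B}w(0)$, $S=G=0$ for $s'<0$. The evolution equations in \eqref{eq:U}, \eqref{eq:w} and the bounds \eqref{eq:bounds} persist, $U_M$ and $w_N=P_Nw$ are Lipschitz on $[-1,s]$, and $\|w(s')\|^2=Y(0)$ for $s'<0$. For dyadic $k$ let $\mathcal J_k$ consist of the intervals $[s-\frac{i+1}k,s-\frac ik]$, $0\le i<\lceil sk\rceil$. They have length $1/k$ and disjoint interiors, cover $(0,s)$, and lie in $[-1,s]$. Put $G_N=P_NG$, $S_M=P_MS$ and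
\[
\Theta_N^2=\int_{-1}^s\big(\|w_N\|^2+N^{-2}\|G_N\|^2\big)\,ds' .
\]
On shell $N$ we have $N^{-1}\|g\|\le2\|\Lambda^{-1}g\|$ and $\|g\|\le N^{-1}\|\Lambda g\|$. With \eqref{eq:bounds},
\begin{equation}\label{eq:Theta}
\sum_N\Theta_N^2\le\int_{-1}^s\big(\|w\|^2+4\|\Lambda^{-1}G\|^2\big)\,ds'\le C\mathcal Y,\qquad\Theta_N^2\le CN^{-2}.
\end{equation}

\emph{The constants of Corollary~\ref{cor:inhom}.} For $J\in\mathcal J_k$ and $N\le k$ let $s_{J,N}\in J$ minimize the continuous function $\|w_N(\cdot)\|$ on $J$, so that its value there is bounded by its average. Put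
\[
\mathsf a_{M,J,N}=\|U_M(s_{J,N})\|+\int_J\|S_M\|,\qquad\mathsf b_{N,J}=\|w_N(s_{J,N})\|+\int_J\|G_N\| .
\]
Since $k^{-1}\|w_N(s_{J,N})\|^2\le\int_J\|w_N\|^2$ and $(\int_J\|G_N\|)^2\le k^{-1}\int_J\|G_N\|^2$,
\begin{equation}\label{eq:b}
\sum_{J\in\mathcal J_k}k^{-1}\mathsf b_{N,J}^2\le2\sum_{J\in\mathcal J_k}\int_J\big(\|w_N\|^2+k^{-2}\|G_N\|^2\big)\le2\Theta_N^2\qquad(N\le k).
\end{equation}
For $M\le k$ we have $M^2\mathsf a_{M,J,N}^2\le2M^2\|U_M(s_{J,N})\|^2+2k\int_J\|S_M\|^2$. The time $s_{J,N}$ does not depend on $M$, so we can sum: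
\begin{equation}\label{eq:a}
\sum_{M\le k}M^2\mathsf a_{M,J,N}^2\le2\|\Lambda U(s_{J,N})\|^2+2\sup\|S\|^2\le C .
\end{equation}

\emph{Pairs with $N\ge16M$.} Fix $M,R$ and let $w_{M,R}=\sum_{16M\le N\le R}w_N$. At each time put
\[
m(y)=\int_\Omega\omega_M(x-y)\big(|U_M(x)|^2+|M^{-2}BU_M(x)|^2\big)\,dx .
\]
By \eqref{eq:point} and \eqref{eq:omega}, $|u_M(y)|^2\le|U_M(y)|^2\le CM^2m(y)$ and $|\nabla m|\le3Mm$. Thus $|u_M|^2$ is dominated by a weight that varies slowly compared with the frequencies $N\ge16M$. Let $\tilde w_N=N^2B^{-1}w_N$ and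
\[
\mathcal A_N^2=\int_\Omega m\,\big(|w_N|^2+N^{-2}|\nabla w_N|^2+|\tilde w_N|^2+N^{-2}|\nabla\tilde w_N|^2\big)\,dy .
\]
For $16M\le N\le N'$ write $w_{N'}=N'^{-2}(1+A)\tilde w_{N'}$ and use Green's formula:
\begin{align*}
\Big|\int mw_N\overline{w_{N'}}\Big|&=N'^{-2}\Big|\int\big(mw_N\overline{\tilde w_{N'}}+w_N\nabla m\cdot\nabla\overline{\tilde w_{N'}}+m\nabla w_N\cdot\nabla\overline{\tilde w_{N'}}\big)\Big|\\
&\le N'^{-2}\big(1+3MN'+NN'\big)\mathcal A_N\mathcal A_{N'}\le2\,\frac N{N'}\,\mathcal A_N\mathcal A_{N'} .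
\end{align*}
Using $\mathcal A_N\mathcal A_{N'}\le\frac12(\mathcal A_N^2+\mathcal A_{N'}^2)$ and $\sum_{N'}\min(N,N')/\max(N,N')\le3$, we obtain $\int m|w_{M,R}|^2\le6\sum_{16M\le N\le R}\mathcal A_N^2$. Now $\mathcal A_N^2$ is the sum, over $\phi\in\{U_M,M^{-2}BU_M\}$ and $\psi\in\{w_N,\tilde w_N\}$, of the spatial integrals in Proposition~\ref{prop:bil}(a). The operators $M^{-2}B$ and $N^2B^{-1}$ commute with the equations and have norms at most $4$ and $1$ on shells $M$ and $N$. So Corollary~\ref{cor:inhom} on $J\in\mathcal J_N$ with $s_J=s_{J,N}$ gives $\int_J\mathcal A_N^2\le CN^{-1}\mathsf a_{M,J,N}^2\mathsf b_{N,J}^2$, and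
\[
\|u_Mw_{M,R}\|_{L^2(\Omega_s)}^2\le c_M^2:=C\sum_{N\ge16M}\ \sum_{J\in\mathcal J_N}N^{-1}\mathsf b_{N,J}^2\;M^2\mathsf a_{M,J,N}^2 .
\]
Summing first over $M$, for fixed $N$ and $J$, by \eqref{eq:a}, then over $J$ by \eqref{eq:b} with $k=N$, then over $N$ by \eqref{eq:Theta}, we get $\sum_Mc_M^2\le C\mathcal Y$. For a single $M$, the same bounds give $c_M^2\le C\sum_{N\ge16M}\Theta_N^2\le CM^{-2}$. There are $1+\log_2L$ dyadic numbers $M\le L$, so by Cauchy--Schwarz
\begin{equation}\label{eq:partA}
\sum_Mc_M=\sum_{M\le L}c_M+\sum_{M>L}c_M\le C\big((1+\log L)\mathcal Y\big)^{1/2}+CL^{-1}.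
\end{equation}

\emph{Pairs with $N\le8M$.} Let $k=\max(M,N)$. Corollary~\ref{cor:inhom}, version (b), on $J\in\mathcal J_k$ with $s_J=s_{J,N}$, the bound $\mathsf a_{M,J,N}^2\le CM^{-2}$ from \eqref{eq:a}, and \eqref{eq:b} give
\[
\|u_Mw_N\|_{L^2(\Omega_s)}^2\le C\sum_{J\in\mathcal J_k}N^2k^{-1}\mathsf a_{M,J,N}^2\mathsf b_{N,J}^2\le C\,\frac{N^2}{M^2}\,\Theta_N^2 .
\]
Since $\sum_{M\ge N/8}N/M\le16$, splitting at $N=L$ and using both parts of \eqref{eq:Theta},
\begin{equation}\label{eq:partB}
\sum_N\sum_{M\ge N/8}\|u_Mw_N\|_{L^2(\Omega_s)}\le C\sum_N\Theta_N\le C\big((1+\log L)\mathcal Y\big)^{1/2}+CL^{-1}.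
\end{equation}

\emph{Conclusion.} Let $u_{\le R}=\sum_{M\le R}u_M$ and $w_{\le R}=\sum_{N\le R}w_N$. Every pair of dyadic numbers has $N\ge16M$ or $N\le8M$, so
\[
u_{\le R}\,w_{\le R}=\sum_{M\le R}u_Mw_{M,R}+\sum_{M\le R}\ \sum_{N\le\min(8M,R)}u_Mw_N ,
\]
and \eqref{eq:partA}, \eqref{eq:partB} bound its norm in $L^2(\Omega_s)$ uniformly in $R$. Since $\|u-u_{\le R}\|+\|w-w_{\le R}\|\le C/R$ at each time, the product converges to $uw$ almost everywhere along a subsequence, and Fatou's lemma finishes the proof.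
\end{proof}

\section{Uniqueness and stability}\label{sec:unique}

By \eqref{eq:Y} and Proposition~\ref{prop:key} there is $C_*\ge1$, independent of $T$, such that for $0\le s\le\min(1,T_*)$ and all dyadic $L\ge2$,
\[
Y(s)\le C_*\Big[(1+\log L)\Big(Y(0)+\int_0^sY\,ds'\Big)+L^{-2}\Big].
\]
Gronwall's inequality ($Y$ continuous and $Y(s)\le a+b\int_0^sY$ imply $Y(s)\le ae^{bs}$) gives a bound with the factor $e^{C_*(1+\log L)s}=e^{C_*s}L^{C_*s}$. By Lemma~\ref{lem:coeff} the solutions may be restarted at any time with the same $K_0$, hence the same $C_*$. So for $0\le s_0\le s\le\min(s_0+1,T_*)$,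
\begin{equation}\label{eq:gron}
Y(s)\le C_*\big[(1+\log L)Y(s_0)+L^{-2}\big]\,e^{C_*(s-s_0)}L^{C_*(s-s_0)} .
\end{equation}
The logarithm has become a power of $L$ that is small for short times, and it competes with the fixed negative power $L^{-2}$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $K_0$ be a common bound for the two solutions. Equal data mean $Y(0)=0$. If $Y(s_0)=0$ and $0\le s-s_0\le1/C_*$, then \eqref{eq:gron} gives $Y(s)\le C_*e\,L^{-1}$ for all dyadic $L\ge2$, so $Y(s)=0$. Finitely many steps of length $1/C_*$ cover $[0,T_*]$. Hence $w=0$ and $u=\tilde u$.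
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Recall $\mathfrak d^2=Y$, and let $C_3\ge1$ be a bound for $Y$ from \eqref{eq:bounds}. Put $s_*=1/(2C_*)$. We claim that there is $C_2\ge1$ with
\begin{equation}\label{eq:step}
Y(s)\le C_2\,Y(s_0)^{1/2}\qquad\text{for }s_0\le s\le\min(s_0+s_*,T_*).
\end{equation}
If $Y(s_0)=0$, this was shown in the previous proof. If $Y(s_0)>\frac14$, then $Y(s)\le C_3\le2C_3Y(s_0)^{1/2}$. If $0<Y(s_0)\le\frac14$, choose $L$ dyadic with $Y(s_0)^{-1/2}\le L<2Y(s_0)^{-1/2}$. Then $L\ge2$, $L^{-2}\le Y(s_0)$ and $L^{C_*(s-s_0)}\le L^{1/2}\le\sqrt2\,Y(s_0)^{-1/4}$, so \eqref{eq:gron} gives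
\[
Y(s)\le C\big(1+\log(1/Y(s_0))\big)\,Y(s_0)^{3/4}\le C\,Y(s_0)^{1/2}.
\]
Let $l_*=\lceil T_*/s_*\rceil$. Iterating \eqref{eq:step}, on the $l$-th step, $1\le l\le l_*$, we have $Y\le C_2^{1+1/2+1/4+\cdots}\,Y(0)^{2^{-l}}\le C_2^2C_3\,Y(0)^{2^{-l_*}}$. Take square roots; the theorem holds with $\vartheta=2^{-l_*}$, and only here does $T$ enter.
\end{proof}

\begin{remark}[Use of the hypotheses]
No sign or monotonicity of $f$ is used. The cubic bound \eqref{eq:f} enters three times: it gives $S,G\in L^2$, used in \eqref{eq:a} and in the second part of \eqref{eq:Theta}; it gives $\|\Lambda^{-1}G\|\le C\|w\|$, used in the first part of \eqref{eq:Theta}; and it reduces the nonlinear term to the products in \eqref{eq:Y}. For faster growth, $f(u)$ need not be square integrable when $u\in H^1$, and the first use already fails. The energy bound is used for each solution in \eqref{eq:a}, and for the difference to cut off the frequencies above $L$. Smoothness of $\Gamma$ is used for the standard facts of Section~\ref{sec:tools}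 and for the function $\delta$.
\end{remark}

\section{The energy identity}\label{sec:energy}

Let $f(s)=s^3-s$ and $\alpha\in\{1,-1\}$. One cannot obtain \eqref{eq:energy} by testing: the chain rule $\frac d{dt}\int F(u)=\langle\partial_tu,f(u)\rangle$ would require $f(u)\in H^1$, and we only know $f(u)\in L^2$. Galerkin approximations satisfy the identity, and in the weak limit it becomes an inequality. By Theorem~\ref{thm:A} every solution is such a limit, from any starting time and in both directions of time, and the two inequalities give the identity.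

For real $(g,h)\in H^1\times H^{-1}$ put
\[
\mathcal K(h)=\frac\beta2\sum_{j\ge2}\lambda_j^{-1}h_j^2,\qquad\Pi(g)=\frac12\sum_{j\ge2}\lambda_jg_j^2+\int_\Omega F(g),\qquad\mathsf q(g,h)=\langle h\rangle\int_\Omega f(g),
\]
and $\mathcal E(g,h)=\mathcal K(h)+\Pi(g)$. Evaluated at $(u(t),\partial_tu(t))$, $\mathcal K$ and $\mathcal E$ are the quantities of Theorem~\ref{thm:C} and $\mathsf q$ is the integrand on the right of \eqref{eq:energy}; we write $\mathcal K(t)$, $\Pi(t)$, $\mathsf q(t)$, $\mathcal E(t)$. All passages to the limit rest on one lemma.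

\begin{lemma}\label{lem:limits}
Let $(g^n,h^n)$ be bounded in $H^1\times H^{-1}$, let $(g,h)\in H^1\times H^{-1}$, and suppose $g^n_j\to g_j$, $h^n_j\to h_j$ for each $j$.
\begin{itemize}
\item[(a)] $\int F(g^n)\to\int F(g)$ and $\mathsf q(g^n,h^n)\to\mathsf q(g,h)$.
\item[(b)] $\mathcal K(h)\le\liminf\mathcal K(h^n)$, $\Pi(g)\le\liminf\Pi(g^n)$, $\mathcal E(g,h)\le\liminf\mathcal E(g^n,h^n)$.
\item[(c)] If $\limsup\mathcal E(g^n,h^n)\le\mathcal E(g,h)$, then $(g^n,h^n)\to(g,h)$ in $H^1\times H^{-1}$.
\end{itemize}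
\end{lemma}

\begin{proof}
(a) The tails satisfy $\sum_{j>l}(g_j^n)^2\le C/b_{l+1}$ uniformly in $n$, so $g^n\to g$ in $L^2$. From $|F(a)-F(b)|\le C(1+|a|^3+|b|^3)|a-b|$, Cauchy--Schwarz and $H^1\subset L^6$ we get $|\int F(g^n)-\int F(g)|\le C\|g^n-g\|$. For $\int f(g^n)$ use \eqref{eq:nonlin} with $\varphi=1$, and $\langle h^n\rangle=|\Omega|^{-1/2}h_1^n$. (b) Fatou's lemma for sums, and (a). (c) The sequences $(\lambda_j^{1/2}g_j^n,\ \beta^{1/2}\lambda_j^{-1/2}h_j^n)_{j\ge2}$ are bounded in $\ell^2$ and converge coordinatewise, hence weakly. Half their squared norm is $\mathcal E(g^n,h^n)-\int F(g^n)$, so by (a) and the hypothesis the upper limit of the norms is at most the norm of the limit. In a Hilbert space this gives strong convergence. Since $\lambda_j\le b_j\le(1+\lambda_2^{-1})\lambda_j$ for $j\ge2$ and the first coefficients converge, (c) follows.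
\end{proof}

We also need an a priori bound. We have $\mathcal E+|\Omega|=\mathcal K+\frac12\|\nabla g\|^2+\int(1+F(g))$, where $1+F(s)=\frac14(s^2-1)^2+\frac34$ dominates constant multiples of $s^2$ and of $|f(s)|$. Hence
\begin{equation}\label{eq:coercive}
0\le\mathcal K\le\mathcal E+|\Omega|,\quad|\mathsf q|\le C|\langle h\rangle|(\mathcal E+|\Omega|),\quad\|g\|_{H^1}^2+\|h\|_{H^{-1}}^2\le C\big(\mathcal E+|\Omega|+\langle h\rangle^2\big).
\end{equation}
By \eqref{eq:ode} with $j=1$, the mean of a solution solves $\beta\langle u\rangle''+\alpha\langle u\rangle'=0$, so $|\langle\partial_tu\rangle|\le|\langle u_1\rangle|e^{T/\beta}$ on $[0,T]$.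

\subsection{Galerkin limits}

\begin{lemma}\label{lem:galerkin}
Let $\alpha\in\{1,-1\}$, $T>0$, $(u_0,u_1)\in H^1\times H^{-1}$. A bounded energy solution $u$ with these data exists, and for $0\le t\le T$,
\begin{align}
\mathcal E(t)+\int_0^t\Big(\frac2\beta\mathcal K-\mathsf q\Big)dt'&\le\mathcal E(0)&&\text{if }\alpha=1,\label{eq:forward}\\
e^{-2t/\beta}\mathcal E(t)+\int_0^te^{-2t'/\beta}\Big(\frac2\beta\Pi-\mathsf q\Big)dt'&\le\mathcal E(0)&&\text{if }\alpha=-1.\label{eq:backward}
\end{align}
By Theorem~\ref{thm:A}, these inequalities hold for every bounded energy solution.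
\end{lemma}

\begin{proof}
Let $u^n=\sum_{j\le n}c_j^n(t)e_j$ solve \eqref{eq:ode} for $j\le n$, with $f_j^n=(f(u^n),e_j)$ in place of $f_j$ and data $c_j^n(0)=(u_0,e_j)$, $(c_j^n)'(0)=\langle u_1,e_j\rangle$. This is a system of ordinary differential equations with polynomial right side. Multiply the $j$-th equation by $\lambda_j^{-1}(c_j^n)'$ and sum over $2\le j\le n$. Since $\sum_{j\le n}f_j^n(c_j^n)'=\frac d{dt}\int F(u^n)$ and $f_1^n(c_1^n)'=\mathsf q^n$,
\begin{equation}\label{eq:galerkin}
\frac d{dt}\mathcal E^n=-\frac{2\alpha}\beta\mathcal K^n+\mathsf q^n .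
\end{equation}
The truncated data converge in $H^1\times H^{-1}$, so $\mathcal E^n(0)\to\mathcal E(u_0,u_1)$. The mean of $u^n$ solves the same equation as above with the same data. By \eqref{eq:coercive} and Gronwall's inequality for $\mathcal E^n+|\Omega|$, the solution exists on $[0,T]$ and $(u^n(t),\partial_tu^n(t))$ is bounded in $H^1\times H^{-1}$ uniformly in $n$ and $t$.

By the equation and \eqref{eq:nonlin}, for each $j$ the functions $c_j^n$ are bounded in $C^2([0,T])$. The Arzel\`a--Ascoli theorem and a diagonal argument give a subsequence with $c_j^n\to c_j$ in $C^1([0,T])$ for all $j$. Put $u=\sum c_je_j$; then $\partial_tu=\sum c_j'e_j$, and (i) holds by Fatou's lemma for sums. The uniform bounds make the tails $\sum_{j>l}c_j^2$, $\sum_{j>l}(c_j^n)^2$ and $\sum_{j>l}b_j^{-3}(c_j')^2$ uniformly small. Hence $u^n\to u$ in $C([0,T];L^2)$ and, by (S5), (iii) holds. By \eqref{eq:nonlin}, $f_j^n\to(f(u),e_j)$ uniformly, so (ii) holds for $\varphi=e_j$. Tested against a fixed function in $C_c^\infty(0,T)$,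 each term of (ii) is a bounded linear functional of $\varphi\in V$, so (ii) holds for all $\varphi\in V$ by (S5). Thus $u$ is a bounded energy solution.

At each $t$, Lemma~\ref{lem:limits} applies along the subsequence. For $\alpha=1$, integrate \eqref{eq:galerkin}: $\mathcal E^n(t)+\frac2\beta\int_0^t\mathcal K^n=\mathcal E^n(0)+\int_0^t\mathsf q^n$. Lemma~\ref{lem:limits}(b) with Fatou's lemma in time on the left, and (a) with dominated convergence on the right, give \eqref{eq:forward}. For $\alpha=-1$ the term $\mathcal K^n$ has the wrong sign for lower semicontinuity. We write $\mathcal K^n=\mathcal E^n-\Pi^n$ and remove $\mathcal E^n$ by an integrating factor: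
\[
\big(e^{-2t/\beta}\mathcal E^n\big)'=e^{-2t/\beta}\Big(-\frac2\beta\Pi^n+\mathsf q^n\Big).
\]
Now $\Pi^n\ge-|\Omega|/4$ moves to the left with a positive sign, and the same limit argument gives \eqref{eq:backward}.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:C}}

Let $\alpha=1$ and let $u$ be a bounded energy solution. The functions $\mathcal K,\Pi,\mathcal E,\mathsf q$ are bounded on $[0,T]$ by Lemma~\ref{lem:coeff}, and measurable because the coefficients are continuous. Put
\[
k(t)=\int_0^t\Big(\frac2\beta\mathcal K-\mathsf q\Big)dt',\qquad\Phi=\mathcal E+k .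
\]
The identity \eqref{eq:energy} says that $\Phi$ is constant.

\emph{$\Phi$ is nonincreasing.} Apply \eqref{eq:forward} to $u(t_0+\cdot)$, which is a bounded energy solution by Lemma~\ref{lem:coeff}.

\emph{$\Phi$ is nondecreasing.} Let $0\le t<t_1\le T$. By Lemma~\ref{lem:coeff}, $\check u=u(t_1-\cdot)$ is a bounded energy solution for $\alpha=-1$. Time reversal leaves $\mathcal K,\Pi,\mathcal E$ unchanged and changes the sign of $\mathsf q$. So \eqref{eq:backward} for $\check u$ at time $t_1-t$, multiplied by $e^{2t_1/\beta}$, reads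
\[
e^{2t/\beta}\mathcal E(t)+\int_t^{t_1}e^{2t'/\beta}\Big(\frac2\beta\Pi+\mathsf q\Big)dt'\le e^{2t_1/\beta}\mathcal E(t_1).
\]
Insert $\mathcal E=\Phi-k$ and $\Pi=\Phi-k-\mathcal K$. Since $(e^{2t/\beta}k)'=e^{2t/\beta}(\frac2\beta k+\frac2\beta\mathcal K-\mathsf q)$, the integrand equals $\frac2\beta e^{2t'/\beta}\Phi-(e^{2t'/\beta}k)'$, and all terms containing $k$ cancel:
\[
0\le e^{2t_1/\beta}\Phi(t_1)-e^{2t/\beta}\Phi(t)-\frac2\beta\int_t^{t_1}e^{2t'/\beta}\Phi(t')\,dt' .
\]
As $\Phi(t')\ge\Phi(t_1)$ for $t'\le t_1$, the last term is at most $-(e^{2t_1/\beta}-e^{2t/\beta})\Phi(t_1)$, and the right side is at most $e^{2t/\beta}(\Phi(t_1)-\Phi(t))$. So $\Phi(t_1)\ge\Phi(t)$, and \eqref{eq:energy} is proved.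

\emph{Strong continuity.} Let $t_n\to t$. By Lemma~\ref{lem:coeff}, $(u(t_n),\partial_tu(t_n))$ is bounded in $H^1\times H^{-1}$ with convergent coefficients, and $\mathcal E=\Phi-k$ is continuous because $k$ is Lipschitz. Lemma~\ref{lem:limits}(c) gives convergence to $(u(t),\partial_tu(t))$ in $H^1\times H^{-1}$.

\emph{Continuous dependence.} Let the data converge in $H^1\times H^{-1}$, and let $u^n,u$ be the solutions, with $\mathcal E^n,\mathcal K^n,\mathsf q^n$ belonging to $u^n$. Then $\mathcal E^n(0)\to\mathcal E(0)$. By \eqref{eq:energy}, \eqref{eq:coercive} and Gronwall's inequality, all solutions obey a common bound $K_0$. The distance $\mathfrak d^n$ between $u^n$ and $u$ tends to zero at $t=0$, hence uniformly on $[0,T]$ by Theorem~\ref{thm:B}. Since $|c_j^n-c_j|\le\mathfrak d^n$ and $|(c_j^n)'-c_j'|\le\beta^{-1/2}b_j\mathfrak d^n$, all coefficients converge uniformly in time. Let $t_n\to t$. By Lemma~\ref{lem:limits}(a), (b) at each time, dominated convergence and Fatou's lemma,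
\[
\int_0^{t_n}\mathsf q^n\to\int_0^t\mathsf q,\qquad\liminf\int_0^{t_n}\mathcal K^n\ge\int_0^t\mathcal K ,
\]
so \eqref{eq:energy} for $u^n$ and for $u$ gives $\limsup\mathcal E^n(t_n)\le\mathcal E(t)$. The coefficients of $(u^n,\partial_tu^n)(t_n)$ converge to those of $(u,\partial_tu)(t)$, so Lemma~\ref{lem:limits}(c) gives convergence in $H^1\times H^{-1}$. If the convergence were not uniform on $[0,T]$, there would be a subsequence and times $t_n\to t$ with $(u^n,\partial_tu^n)(t_n)-(u,\partial_tu)(t_n)$ bounded away from zero; but both terms tend to $(u,\partial_tu)(t)$, the first by the argument just given applied to the subsequence, the second by strong continuity. This completes the proof of Theorem~\ref{thm:C}. \qed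

\begin{thebibliography}{1}

\bibitem{Lecture}
\emph{Lecture 1: The Cahn--Hilliard Equation},
\texttt{https://www.cbmsweb.org/wp-content/uploads/2019/04/Miranville\_Lectures\_Expanded.pdf}.

\end{thebibliography}
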